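\title{A cyclic Jacobi method that does not converge}

\begin{abstract}
The cyclic Jacobi method annihilates the off-diagonal entries of a real symmetric matrix one after another, in a fixed order repeated in every sweep, by plane rotations with angle in $(-\pi/4,\pi/4]$. We show that it need not converge. For every $n\ge 23$ there are an ordering and a starting matrix of order $n$ such that the off-diagonal norm of the iterates stays at least $1$, the iterates have no limit, and all angles stay in a compact subinterval of $(-\pi/4,\pi/4)$. For $n=3$ every ordering converges. In the counterexample a row of norm about $1$ is carried around twelve indices with nearly equal diagonal entries, and each of its entries is almost zero when it is the pivot. The orbit is built explicitly in a scaling limit and then made exact by the implicit function theorem and a contraction argument.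
\end{abstract}

\section{The problem and the results}

For a real $n\times n$ matrix $B$ let $\operatorname{off}(B)=\bigl(\sum_{x\ne y}B_{xy}^2\bigr)^{1/2}$, the distance in the Frobenius norm from $B$ to the diagonal matrices. Let $A_0=A$ be real symmetric, $n\ge3$. A \emph{Jacobi step} on the pair $(x,y)$, $1\le x<y\le n$, replaces $A_k$ by $A_{k+1}=J_k^TA_kJ_k$, where $J_k$ is the identity matrix except that its submatrix in rows and columns $x,y$ is
\[
\begin{bmatrix} c & s\\ -s & c\end{bmatrix},\qquad c=\cos\theta,\quad s=\sin\theta .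
\]
The angle is chosen so that $(A_{k+1})_{xy}=0$ and $-\pi/4<\theta\le\pi/4$, with $\theta=0$ if the \emph{pivot} $(A_k)_{xy}$ is already zero. Arithmetic is exact throughout.

A \emph{cyclic ordering} is a list of the $\binom n2$ pairs in which each pair occurs exactly once. One \emph{sweep} applies Jacobi steps to the pairs in the order of the list, and the \emph{cyclic Jacobi method} repeats the same sweep forever. The row cyclic method uses the list $(1,2),(1,3),\dots,(1,n);(2,3),\dots,(2,n);\dots;(n-1,n)$, and the column cyclic method takes the pairs column by column. For these two orderings Forsythe and Henrici proved that $(A_k)$ converges to a fixed diagonal matrix. Moreover, for the row cyclic method the ultimate rate of convergence, measured from sweep to sweep, is quadratic. The following question is posed in \cite{papad}.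

\medskip
\noindent\textbf{Question.} \emph{Does $(A_k)$ converge to a fixed diagonal matrix for every $n\ge3$, every cyclic ordering and every real symmetric starting matrix?}
\medskip

There are good reasons to expect the answer yes. Each step lowers $\operatorname{off}^2$ by twice the square of the pivot, so the pivots tend to zero. Every off-diagonal position is the pivot position once per sweep. And a rotation by at most $\pi/4$ cannot interchange two rows, so a large entry cannot simply be swapped out of the way. For $n=3$ these three facts are a proof. In general they are not.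

\begin{theorem}\label{thm:main}
For every $n\ge23$ there are a cyclic ordering, a symmetric matrix $A\in\mathbb R^{n\times n}$ and $\delta_0>0$ such that the cyclic Jacobi method started at $A$ has all its angles in $[-\frac\pi4+\delta_0,\frac\pi4-\delta_0]$, satisfies $\operatorname{off}(A_k)\ge1$ for all $k$, and the sequence $(A_k)$ has no limit.
\end{theorem}

\begin{theorem}\label{thm:three}
For $n=3$, every cyclic ordering and every symmetric $A$ give convergence of $(A_k)$ to a fixed diagonal matrix.
\end{theorem}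

Theorem~\ref{thm:main} answers the question in the negative. Since the angles stay away from $\pm\pi/4$, the failure has nothing to do with ties or with the convention at the ends of the interval. The orders $4\le n\le22$ are not treated here.

Section~\ref{sec:three} proves Theorem~\ref{thm:three}, and Section~\ref{sec:idea} shows on a $3\times3$ matrix the mechanism behind Theorem~\ref{thm:main}. Section~\ref{sec:scaled} rewrites the method in coordinates that depend on a small parameter $\eta$, and Section~\ref{sec:limit} studies the limit $\eta=0$. A periodic orbit of the limit is constructed in Section~\ref{sec:base}, shown to be nondegenerate in Section~\ref{sec:nondeg}, and continued to a true orbit in Section~\ref{sec:exact}.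

\section{One step, and the case $n=3$}\label{sec:three}

A hat denotes the value of a quantity after the step under discussion. Multiplying out $\widehat A=J^TAJ$ for a rotation on $(x,y)$ gives, for $j\ne x,y$,
\begin{equation}\label{eq:rows}
\widehat A_{xj}=cA_{xj}-sA_{yj},\qquad \widehat A_{yj}=sA_{xj}+cA_{yj},
\end{equation}
and $\widehat A_{xy}=\cos2\theta\,A_{xy}-\frac12\sin2\theta\,(A_{yy}-A_{xx})$. Hence, if $A_{xx}\ne A_{yy}$, exactly one angle in $(-\frac\pi4,\frac\pi4]$ annihilates the pivot, namely
\begin{equation}\label{eq:angle}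
\theta=\tfrac12\arctan\frac{2A_{xy}}{A_{yy}-A_{xx}}\in\bigl(-\tfrac\pi4,\tfrac\pi4\bigr).
\end{equation}
When $\widehat A_{xy}=0$, the $(x,x)$ entry of $J\widehat A=AJ$ reads $c\widehat A_{xx}=cA_{xx}-sA_{xy}$; together with the invariance of the trace this gives
\begin{equation}\label{eq:diag}
\widehat A_{xx}=A_{xx}-\tan\theta\,A_{xy},\qquad \widehat A_{yy}=A_{yy}+\tan\theta\,A_{xy}.
\end{equation}
Interchanging the names $x,y$ in \eqref{eq:angle} replaces $\theta$ by $-\theta$ and yields the same $J$. So whenever $A_{xx}\neq A_{yy}$ we may write the pair in either order.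

Let $\varepsilon_k$ and $\theta_k$ be the pivot and the angle of step $k$, the step from $A_k$ to $A_{k+1}$. The Frobenius norms of the whole matrix and of the $2\times2$ block on $x,y$ are invariant, and the diagonal entries outside the block do not change. Therefore
\begin{equation}\label{eq:off}
\operatorname{off}^2(A_{k+1})=\operatorname{off}^2(A_k)-2\varepsilon_k^2 ,
\end{equation}
so $\operatorname{off}(A_k)$ is nonincreasing, $\sum\varepsilon_k^2<\infty$ and $\varepsilon_k\to0$.

\begin{lemma}\label{lem:diag}
If $\operatorname{off}(A_k)\to0$, then $(A_k)$ converges to a diagonal matrix.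
\end{lemma}

\begin{proof}
For a symmetric matrix $B$, a unit vector $v$ and a real number $\mu$, some eigenvalue of $B$ lies within $|Bv-\mu v|$ of $\mu$. With $B=A_k$, $v$ the $x$th basis vector and $\mu=(A_k)_{xx}$ we find that $(A_k)_{xx}$ is within $\operatorname{off}(A_k)$ of the spectrum of $A$. By \eqref{eq:diag} and $|\tan\theta_k|\le1$, it changes by at most $|\varepsilon_k|$ in step $k$. Let $3d$ be smaller than every gap between distinct eigenvalues. For large $k$ the entry lies within $d$ of the spectrum and moves by less than $d$ per step, so the nearest eigenvalue no longer changes, and the entry converges to it.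
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let step $k\ge1$ act on $\{x,y\}$ and let $j$ be the third index. The three pairs are repeated cyclically, so steps $k-1$ and $k+1$ act on the two other pairs. Name $x,y$ so that step $k-1$ acts on $\{y,j\}$ and step $k+1$ on $\{x,j\}$. Then $(A_k)_{yj}=0$, and \eqref{eq:rows} gives $|\varepsilon_{k+1}|=\cos\theta_k\,|(A_k)_{xj}|\ge|(A_k)_{xj}|/\sqrt2$. Hence
\[
\operatorname{off}^2(A_k)=2\varepsilon_k^2+2(A_k)_{xj}^2\le2\varepsilon_k^2+4\varepsilon_{k+1}^2\to0,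
\]
and Lemma~\ref{lem:diag} applies.
\end{proof}

\begin{remark}
The bound on the angle is used in $\cos\theta_k\ge1/\sqrt2$, and the theorem fails without it. A zero pivot is also annihilated by $\theta=\pi/2$. Take the ordering $(1,2),(1,3),(2,3)$, let $A_{13}$ be the only nonzero entry above the diagonal, and use $\theta=\pi/2$ in every step. By \eqref{eq:rows} the entry moves, up to sign, to the positions $(2,3)$, $(1,2)$, $(1,3)$ in turn and is never the pivot.
\end{remark}

\section{How a large entry can avoid being the pivot}\label{sec:idea}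

By Lemma~\ref{lem:diag}, in a counterexample $\operatorname{off}(A_k)$ stays bounded below while the pivots tend to zero. Then the angles cannot tend to zero: by \eqref{eq:rows} step $k$ changes an off-diagonal entry other than the pivot by at most $2|\theta_k|$ times the Frobenius norm of $A$, and every entry becomes the pivot within $\binom n2$ steps. By \eqref{eq:angle}, a small pivot produces an angle that is not small only if the two diagonal entries are nearly equal. So we look for a group $\mathcal G$ of indices on which the matrix is a small block $\eta^2E$, and one further index $e$ whose row $u=(A_{xe})_{x\in\mathcal G}$ has norm about $1$. A step inside $\mathcal G$ has a pivot of order $\eta^2$, its angle depends on $E$ only, and it rotates two components of $u$. The aim is to have $u_x$ almost zero whenever $(x,e)$ is the pivot position. The next example shows that the small remainder left in $u_x$ is useful: it steers later rotations.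

\begin{example}\label{ex:three}
Take three indices $a,y,e$, in this order, and
\[
A=\begin{bmatrix}\eta^2G&0&1\\0&0&\eta^2\rho\\1&\eta^2\rho&1\end{bmatrix},\qquad G\ne0,\quad \eta \text{ small}.
\]
The step on $(y,e)$ has angle $\vartheta=\frac12\arctan(2\eta^2\rho)=\eta^2\rho+O(\eta^6)$. It produces the entries $-\sin\vartheta$ at $(a,y)$, $\cos\vartheta$ at $(a,e)$, $-\eta^2\rho\tan\vartheta$ at $(y,y)$ and $0$ at $(y,e)$. The tiny angle, multiplied by the large entry $A_{ae}=1$, has written an entry of order $\eta^2$ into the small block. The following step on $(a,y)$ has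
\[
\tan2\theta=\frac{2\sin\vartheta}{\eta^2(G+\rho\tan\vartheta)}\longrightarrow\frac{2\rho}G\qquad(\eta\to0),
\]
and after it the entries at $(a,e)$ and $(y,e)$ are $\cos\vartheta\cos\theta$ and $\cos\vartheta\sin\theta$. Thus two pivots of order $\eta^2$ rotate $u$ by an angle of order one, which $\rho$ prescribes freely in $(-\frac\pi4,\frac\pi4)$. With three indices this is the end: the next pivot is the $(a,e)$ entry, which is still at least $\cos\vartheta/\sqrt2$.
\end{example}

To go on we need more indices, and four difficulties appear.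

\emph{Transport.} Call $u_x^2$ the \emph{mass} at $x$. A rotation by less than $\pi/4$ gives less than half of the mass of $x$ to an empty index, and it can empty $x$ into $y$ only if $x$ has less mass than $y$. Each pair is available once per sweep. We carry the unit mass from an index $a$ to an index $z$ through three helper indices by eight rotations, called a \emph{move}, and close a cycle $a_1\to a_2\to a_3\to a_1$ of three moves. (Two moves would use the pair $(a_1,a_2)$ twice.) This gives $|\mathcal G|=12$.

\emph{Steering.} The angles are dictated by $E$. The device of Example~\ref{ex:three} controls the rotations into empty indices, but it does not suffice for the rotations that empty an index (Remark~\ref{rem:trace}). We add ten indices $f\in\mathcal F$ with well separated diagonal entries $\varphi_f$ and couplings $\eta b^f$ to $\mathcal G$. A step on $(x,f)$ has angle about $\eta b^f_x/\varphi_f$ and subtracts about $\eta^2b^f_xb^f_j/\varphi_f$ from $A_{xj}$, which is again of the order of the small block. So $n=12+1+10=23$.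

\emph{Decay.} The pivots $\eta b^f_x$ must be square summable by \eqref{eq:off}, so $\eta$ has to decrease. The orbit will be nearly periodic up to the rescaling $\eta\to\lambda\eta$ per sweep, with $\lambda=\frac9{10}$.

\emph{Exactness.} The explicit construction lives at $\eta=0$. For $\eta>0$ the remainder in $u_x$ must equal $\eta^2\rho_x$ with the right $\rho_x$ at every visit of $(x,e)$, in all sweeps.

\section{Scaled coordinates and the formal sweep}\label{sec:scaled}

Let the indices be split into $\mathcal G$ (12 indices), $e$, and $\mathcal F$ (10 indices). Letters $x,y,j$ denote elements of $\mathcal G$, letters $f,f',f''$ distinct elements of $\mathcal F$, and $\mathbf e_x$ is the basis vector of $\mathbb R^{\mathcal G}$. A \emph{state} is a tuple $X=(u,\gamma,(\varphi_f),(b^f),(\tau_f),(\omega_{ff'}),E)$ with $u,b^f\in\mathbb R^{\mathcal G}$, $E$ a symmetric matrix on $\mathcal G$, and $\omega_{ff'}=\omega_{f'f}$. It encodes the symmetric matrix $\mathbb A(X,\eta)$ with entries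
\[
\begin{array}{llll}
A_{xy}=\eta^2E_{xy},& A_{xe}=u_x,& A_{xf}=\eta\, b^f_x,& A_{ee}=\gamma,\\[2pt]
A_{ef}=\eta\,\tau_f,& A_{ff}=\varphi_f,& A_{ff'}=\eta^2\omega_{ff'}.&
\end{array}
\]
The powers of $\eta$ in $A_{ef}$ and $A_{ff'}$ are forced: a step on $(x,f)$ has angle of order $\eta$ and adds $sA_{xe}$ to $A_{fe}$ and $sA_{xf'}$ to $A_{ff'}$.

For $\eta>0$, substituting into \eqref{eq:rows}--\eqref{eq:diag} gives the action of a Jacobi step on $X$. Components that are not mentioned do not change.

\begin{itemize}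
\item[(R1)] \emph{Rotation} $(x,y)$: $\theta=\frac12\arctan\frac{2E_{xy}}{E_{yy}-E_{xx}}$. With $Q$ the restriction of $J$ to $\mathcal G$: $\widehat E=Q^TEQ$, $\widehat u=Q^Tu$, $\widehat b^f=Q^Tb^f$.
\item[(R2)] \emph{Flush} $(x,f)$: $\theta=\frac12\arctan\frac{2\eta b^f_x}{\varphi_f-\eta^2E_{xx}}$, and for $j\ne x$
\[
\begin{array}{lll}
\widehat E_{xj}=cE_{xj}-\frac s\eta b^f_j,& \widehat E_{xx}=E_{xx}-\frac{\tan\theta}\eta b^f_x,& \widehat\varphi_f=\varphi_f+\eta\tan\theta\,b^f_x,\\[3pt]
\widehat b^f_j=cb^f_j+\eta sE_{xj},& \widehat b^f_x=0,& \widehat b^{f'}_x=cb^{f'}_x-\eta s\,\omega_{ff'},\\[3pt]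
\widehat u_x=cu_x-\eta s\,\tau_f,& \widehat\tau_f=c\tau_f+\frac s\eta u_x,& \widehat\omega_{ff'}=c\,\omega_{ff'}+\frac s\eta b^{f'}_x .
\end{array}
\]
\item[(R3)] \emph{Check} $(x,e)$, \emph{assuming} $u_x=\eta^2\rho_x$: $\theta=\frac12\arctan\frac{2\eta^2\rho_x}{\gamma-\eta^2E_{xx}}$, and for $j\ne x$
\[
\begin{array}{lll}
\widehat E_{xj}=cE_{xj}-\frac s{\eta^2}u_j,& \widehat E_{xx}=E_{xx}-\tan\theta\,\rho_x,& \widehat\gamma=\gamma+\eta^2\tan\theta\,\rho_x,\\[3pt]
\widehat u_j=cu_j+\eta^2sE_{xj},& \widehat u_x=0,&\\[3pt]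
\widehat b^f_x=cb^f_x-s\tau_f,& \widehat\tau_f=c\tau_f+sb^f_x.&
\end{array}
\]
\item[(R4)] \emph{Refill} $(e,f)$: $\theta=\frac12\arctan\frac{2\eta\tau_f}{\varphi_f-\gamma}$, and
\[
\begin{array}{lll}
\widehat b^f=cb^f+\frac s\eta u,& \widehat u=cu-\eta s\,b^f,& \widehat\tau_f=0,\\[3pt]
\widehat\tau_{f'}=c\tau_{f'}-\eta s\,\omega_{ff'},& \widehat\omega_{ff'}=c\,\omega_{ff'}+\frac s\eta\tau_{f'},&\\[3pt]
\widehat\gamma=\gamma-\eta\tan\theta\,\tau_f,& \widehat\varphi_f=\varphi_f+\eta\tan\theta\,\tau_f.&
\end{array}
\]
\item[(R5)] $(f,f')$: $\theta=\frac12\arctan\frac{2\eta^2\omega_{ff'}}{\varphi_{f'}-\varphi_f}$. The pairs $(b^f,b^{f'})$, $(\tau_f,\tau_{f'})$, $(\omega_{ff''},\omega_{f'f''})$ are rotated as in \eqref{eq:rows}; $\widehat\omega_{ff'}=0$, $\widehat\varphi_f=\varphi_f-\eta^2\tan\theta\,\omega_{ff'}$, $\widehat\varphi_{f'}=\varphi_{f'}+\eta^2\tan\theta\,\omega_{ff'}$.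
\end{itemize}

Call a step \emph{regular} at $(X,\eta)$ if the denominator in its angle is nonzero. If $\theta=\frac12\arctan(2\eta^iw)$, then $\sin\theta/\eta^i$ and $\tan\theta/\eta^i$ are analytic in $(w,\eta)$, with value $w$ at $\eta=0$. So each rule is analytic in $(X,\rho,\eta)$ wherever the step is regular, \emph{including} $\eta=0$.

The check is the only rule with a precondition; for general $u_x$ the term $s/\eta^2$ would blow up as $\eta\to0$. We therefore treat $\rho_x$ as a free control and record how far the precondition fails.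

\begin{definition}[formal sweep]
Fix a cyclic ordering and $\lambda=\frac9{10}$. Given $X$, $\rho\in\mathbb R^{\mathcal G}$ and $\eta$, run through one sweep with (R1)--(R5). At the check $(x,e)$, first record the current value of $u_x$ as $R_x$, then replace $u_x$ by $\eta^2\rho_x$ and apply (R3). At the end of the sweep divide $b,\tau$ by $\lambda$ and $E,\omega$ by $\lambda^2$. The resulting state is $\Psi(X,\rho,\eta)$, and the recorded vector is $R(X,\rho,\eta)\in\mathbb R^{\mathcal G}$.
\end{definition}

\begin{lemma}\label{lem:true}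
Let $\eta>0$, let all steps of the formal sweep be regular, and let $R(X,\rho,\eta)=\eta^2\rho$. Then one sweep of the Jacobi method maps $\mathbb A(X,\eta)$ to $\mathbb A(\Psi(X,\rho,\eta),\lambda\eta)$, and its angles are those of the formal sweep up to sign.
\end{lemma}

\begin{proof}
No replacement changes the state, so every rule is a true Jacobi step with the angle \eqref{eq:angle}; the sign depends on the order in which the pair is written. The final division turns $\mathbb A(\cdot,\eta)$ into the same matrix written as $\mathbb A(\cdot,\lambda\eta)$.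
\end{proof}

\section{The limit rules}\label{sec:limit}

At $\eta=0$ the angles in (R2)--(R5) vanish, but their quotients by $\eta$ or $\eta^2$ survive. The numbers $\gamma,\varphi_f$ are constant; we assume in this section and the next that they are nonzero and pairwise distinct, so that (R2)--(R5) are regular. The variables $\omega$ influence nothing else, and we list their changes only in (L5).

\begin{itemize}
\item[(L1)] Rotation $(x,y)$: as (R1).
\item[(L2)] Flush $(x,f)$, with $b=b^f$: $\widehat E_{xj}=E_{xj}-b_xb_j/\varphi_f$ for all $j$, including $j=x$; $\ \widehat\tau_f=\tau_f+b_xu_x/\varphi_f$; $\ \widehat b_x=0$.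
\item[(L3)] Check $(x,e)$: $\widehat u_x=0$ and $\widehat E_{xj}=E_{xj}-\rho_xu_j/\gamma$ for $j\ne x$.
\item[(L4)] Refill $(e,f)$: $\widehat b^f=b^f+\frac{\tau_f}{\varphi_f-\gamma}u$ and $\widehat\tau_f=0$.
\item[(L5)] $(f,f')$: $\widehat\omega_{ff'}=0$, and nothing else changes.
\end{itemize}

\subsection*{An invariant form and charges}
The matrix $E$ has $78$ free entries. We keep track of it through the form
\begin{equation}\label{eq:I}
E=\sum_f\frac1{\varphi_f}b^f(b^f)^T+u\zeta^T+\zeta u^T\qquad\text{for some }\zeta\in\mathbb R^{\mathcal G}.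
\end{equation}
If $u\ne0$ the vector $\zeta$ is unique: $u\zeta^T+\zeta u^T=0$ applied to $u$ shows $\zeta\in\mathbb Ru$, and then $\zeta=0$.

\begin{lemma}\label{lem:inv}
The limit rules preserve \eqref{eq:I}, provided each check $(x,e)$ is made when $u_x=0$. A rotation sends $\zeta$ to $Q^T\zeta$; a flush and a step $(f,f')$ fix $\zeta$; a check $(x,e)$ sends $\zeta$ to $\zeta-\frac{\rho_x}\gamma\mathbf e_x$; a refill that adds $\psi u$ to $b^f$ sends $\zeta$ to $\zeta-\frac1{\varphi_f}(\psi b^f+\frac12\psi^2u)$; the final rescaling sends $\zeta$ to $\zeta/\lambda^2$.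
\end{lemma}

\begin{proof}
For rotations, steps $(f,f')$ and the rescaling this is immediate. In a flush, $\widehat b=b-b_x\mathbf e_x$, and $bb^T-\widehat b\,\widehat b^T$ has entries $b_xb_j$ in row and column $x$ and $0$ elsewhere. So (L2) subtracts $(bb^T-\widehat b\,\widehat b^T)/\varphi_f$ from $E$, and $E-\sum_f b^f(b^f)^T/\varphi_f$ is unchanged. A check with $u_x=0$ subtracts $\frac{\rho_x}\gamma(\mathbf e_xu^T+u\mathbf e_x^T)$ from $E$. A refill fixes $E$ and adds $\psi(bu^T+ub^T)+\psi^2uu^T$ to $bb^T$.
\end{proof}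

Call $x$ \emph{clean} if $u_x=0$ and $b^f_x=0$ for all $f$, and call $\zeta_x$ its \emph{charge}. By \eqref{eq:I}, a clean index has
\begin{equation}\label{eq:clean}
E_{xj}=\zeta_xu_j\quad\text{for all } j,\qquad\text{in particular } E_{xx}=0 .
\end{equation}
By Lemma~\ref{lem:inv}, a clean index stays clean with the same charge under every step that does not involve it (in a refill, $b^f_x=u_x=0$), under its own flushes, which do nothing, and under regular rotations with zero pivot. Its check lowers the charge by $\rho_x/\gamma$, so the control $\rho_x$ sets the charge to any value we like. In Example~\ref{ex:three} the index $y$ received the charge $-\rho$.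

Call a state \emph{ready at $a$} if $u=\mathbf e_a$, every $b^f$ is a multiple of $u$, and \eqref{eq:I} holds. Then all $x\ne a$ are clean and
\begin{equation}\label{eq:ready}
E=G\,\mathbf e_a\mathbf e_a^T+\sum_{x\ne a}\zeta_x(\mathbf e_x\mathbf e_a^T+\mathbf e_a\mathbf e_x^T),\qquad G=E_{aa}.
\end{equation}
Conversely, if $u=\mathbf e_a$, the $b^f$ are multiples of $u$ and $E$ has the shape \eqref{eq:ready}, then \eqref{eq:I} holds, with $2\zeta_a$ defined by $G\,\mathbf e_a\mathbf e_a^T-\sum_fb^f(b^f)^T/\varphi_f=2\zeta_a\mathbf e_a\mathbf e_a^T$.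

\subsection*{Spreads, merges and flushes}
During a move most $b^f$ are multiples of $u$, and it is convenient to absorb them and write
\begin{equation}\label{eq:hd}
E=\tfrac12(uh^T+hu^T)+\sum_iF_id_id_i^T .
\end{equation}
Rotations rotate $u$, $h$ and the $d_i$ alike. Where $u_x\ne0$ we call $G_x=h_x/u_x$ the \emph{gain} at $x$. A state that is ready at $a$ has the form \eqref{eq:hd} with no $d_i$, with $G_a=G$ and $h_x=2\zeta_x$ for $x\neq a$.

\begin{lemma}[spread]\label{lem:spread}
Let \eqref{eq:hd} hold with $u_x>0$, $G_x\ne0$, $u_y=0$, and let all $d_i$ vanish at $x$ and $y$. Then the rotation $(x,y)$ is regular, $h_y=-G_xu_x\tan2\theta$, and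
\[
\widehat u_x=cu_x,\qquad \widehat u_y=su_x,\qquad \widehat h_x=\frac{G_x}{\cos2\theta}\,\widehat u_x,\qquad \widehat h_y=-\frac{G_x}{\cos2\theta}\,\widehat u_y .
\]
If \eqref{eq:I} holds and $y$ is clean, then $h_y=2\zeta_y$.
\end{lemma}

\begin{proof}
We have $E_{xx}=G_xu_x^2$, $E_{xy}=\frac12u_xh_y$, $E_{yy}=0$, which gives regularity and $\tan2\theta$. Then $\widehat h_x=ch_x-sh_y=G_xu_x(c+s\tan2\theta)=G_xu_x\,c/\cos2\theta$ and $\widehat h_y=sh_x+ch_y=G_xu_x(s-c\tan2\theta)=-G_xu_x\,s/\cos2\theta$. For clean $y$, \eqref{eq:clean} gives $\frac12u_xh_y=\zeta_yu_x$.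
\end{proof}

So the charge of $y$ selects the angle of the spread, every angle in $(-\frac\pi4,\frac\pi4)$ is selected by exactly one charge, and the gain grows in modulus.

\begin{lemma}[merge]\label{lem:merge}
Let $0<u_x<u_y$. On the block $(x,y)$ put $v=(u_x,u_y)$, $v^\perp=(-u_y,u_x)$,
\[
N=(v^\perp)^TEv,\qquad \Delta=\bigl(v^TEv-(v^\perp)^TEv^\perp\bigr)/|v|^2,\qquad \theta_0=\arctan(u_x/u_y)\in(0,\tfrac\pi4).
\]
\begin{itemize}
\item[(i)] If $N=0$ and $\Delta\ne0$, the rotation $(x,y)$ is regular with angle $\theta_0$, and $\widehat u_x=0$, $\widehat u_y=|v|$. We call this an \emph{exact merge} of $x$ into $y$.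
\item[(ii)] For states near one as in \textup{(i)}, the angle is $\theta_0-\alpha$ with $\alpha=\frac12\arctan\frac{2N}{|v|^2\Delta}$, and $\widehat u_x=|v|\sin\alpha$.
\item[(iii)] Let \eqref{eq:hd} hold with all $d_i$ vanishing at $x$, and put $\Phi=\sum_iF_i(d_i)_y^2$. Then
\begin{equation}\label{eq:N}
N=u_xu_y\bigl(\tfrac12|v|^2(G_y-G_x)+\Phi\bigr).
\end{equation}
The rotation by $\theta_0$ gives $\widehat G_y=(G_xu_x^2+G_yu_y^2)/|v|^2$, $(\widehat d_i)_y=u_y(d_i)_y/|v|$, $(\widehat d_i)_x=-u_x(d_i)_y/|v|$,
\[
\widehat E_{xx}=u_x^2\Phi/|v|^2,\qquad \widehat E_{yy}=\widehat G_y|v|^2+u_y^2\Phi/|v|^2,\qquad \Delta=\widehat E_{yy}-\widehat E_{xx}.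
\]
\end{itemize}
\end{lemma}

\begin{proof}
The rotation by $\theta_0$ has $c=u_y/|v|$, $s=u_x/|v|$, so it sends a vector $w$ to $\widehat w_x=-v^\perp\cdot w/|v|$, $\widehat w_y=v\cdot w/|v|$. It turns the block of $E$ into one with diagonal entries $(v^\perp)^TEv^\perp/|v|^2$, $v^TEv/|v|^2$, whose difference is $\Delta$, and off-diagonal entry $-N/|v|^2$.

(i) If $N=0$, the block is $|v|^{-2}(\widehat E_{xx}v^\perp(v^\perp)^T+\widehat E_{yy}vv^T)$, so $E_{yy}-E_{xx}=\Delta(u_y^2-u_x^2)/|v|^2\ne0$. The step is regular, and $\theta_0$ is the unique annihilating angle.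

(ii) By \eqref{eq:angle}, a further rotation by $-\alpha$ annihilates the entry $-N/|v|^2$. Near a state as in (i) the step is regular and $\theta_0-\alpha\in(-\frac\pi4,\frac\pi4)$, so this is the Jacobi angle $\theta$. Since $v=|v|(\sin\theta_0,\cos\theta_0)$, we get $\widehat u_x=|v|\sin(\theta_0-\theta)$.

(iii) Here $v^\perp\cdot u=0$, $v\cdot u=|v|^2$, $v^\perp\cdot h=u_xu_y(G_y-G_x)$, $v\cdot h=G_xu_x^2+G_yu_y^2$, $v^\perp\cdot d_i=u_x(d_i)_y$, $v\cdot d_i=u_y(d_i)_y$. Insert these in \eqref{eq:hd}.
\end{proof}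

\begin{remark}\label{rem:trace}
Spreads and exact merges alone cannot carry the mass from $a$ to another index $z$. Without vectors $d_i$, \eqref{eq:N} says that a merge is exact only between equal gains, and it keeps that gain. After the first spread with nonzero angle all gains exceed $|G|$ in modulus, and this persists. But $\operatorname{tr}E=\sum_xG_xu_x^2$ is invariant under rotations, so at the end $G_z=G$. This contradiction is the reason for the indices in $\mathcal F$.
\end{remark}

\begin{lemma}[flush]\label{lem:flush}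
Let \eqref{eq:hd} hold, $u_z\neq0$, $b^f=\beta u$, and put $F=\beta^2/\varphi_f$, $d=u_z\mathbf e_z$. The flush $(z,f)$ replaces $G_z$ by $G_z-2F$, adds the term $Fdd^T$ to \eqref{eq:hd}, adds $\beta u_z^2/\varphi_f$ to $\tau_f$, and gives $\widehat b^f=\beta(u-d)$.
\end{lemma}

\begin{proof}
By the proof of Lemma~\ref{lem:inv} the flush subtracts $F\bigl(uu^T-(u-d)(u-d)^T\bigr)=F(ud^T+du^T-dd^T)$ from $E$, so $h$ becomes $h-2Fd$.
\end{proof}

A flush of $z$ just before a merge into $z$ thus contributes $u_xu_z(-F|v|^2+Fu_z^2)=-Fu_x^3u_z$ to $N$, and $F$ can be chosen to cancel a mismatch of gains.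

\section{The ordering and a periodic limit orbit}\label{sec:base}

\subsection*{The ordering}
Let $\mathcal G=\{a_l,p_l,q_l,r_l:l=1,2,3\}$ and $\mathcal F=\{f_0\}\cup\{f^{(l)}_i:i,l=1,2,3\}$. The label $l$ of $a_l$ and $f_i^{(l)}$ is read modulo $3$. In move $l$ and cleanup $l$ we write $a=a_l$, $z=a_{l+1}$, $p=p_l$, $q=q_l$, $r=r_l$, $f_i=f_i^{(l)}$. One sweep consists of step 0, move 1, cleanup 1, move 2, cleanup 2, move 3, cleanup 3, end:
\begin{itemize}
\item \emph{Step 0:} $(a_1,f_0)$.
\item \emph{Move $l$:} 1.~$(a,p)$; 2.~$(a,z)$; 3.~$(a,r)$; 4.~$(z,f_1)$; 5.~$(r,z)$; 6.~$(p,q)$; 7.~$(a,q)$; 8.~$(z,f_2)$; 9.~$(p,z)$; 10.~$(z,f_3)$; 11.~$(q,z)$.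
\item \emph{Cleanup $l$:}
\begin{itemize}
\item[(c1)] $(p,f_1),(q,f_1),(q,f_2)$;
\item[(c2)] $(r,p),(r,q)$, then all $(x,j)$ with $x\in\{p,q,r\}$ and $j\in\{a_{l+2}\}\cup\{p_{l'},q_{l'},r_{l'}:l<l'\le3\}$;
\item[(c3)] all $(x,f)$ with $x\in\{p,q,r\}$ that are not in (c1), and all $(a,f)$ with $f\notin\{f^{(l-1)}_1,f^{(l-1)}_2,f^{(l-1)}_3\}$, and $f\ne f_0$ if $l=1$;
\item[(c4)] $(r,e),(p,e),(q,e),(a,e)$.
\end{itemize}
\item \emph{End:} all $(e,f)$, then all $(f,f')$.
\end{itemize}
Where the order inside a group is not specified, fix any. Each of the $253=66+120+12+10+45$ pairs occurs once. Inside $\mathcal G$: the pairs of $a$'s are the steps 2; a pair $(a_j,x)$ with $x\in\{p_l,q_l,r_l\}$ is in move $l$ if $j\in\{l,l+1\}$ and in (c2) of cleanup $l$ otherwise; $(p_l,q_l)$ is step 6, and $(r_l,p_l),(r_l,q_l)$ are in (c2); helpers with labels $l<l'$ meet in (c2) of cleanup $l$. The count is $3\cdot8+(6+9+27)=66$. For $\mathcal G\times\mathcal F$: $(a_l,f^{(l-1)}_i)$ is in move $l-1$, $(a_1,f_0)$ is step 0, and all others are in (c1), (c3).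 The $12$ checks are in (c4), and the remaining $10+45$ pairs are at the end.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (a) at (0,0) {$a$};
\node[circle,draw] (z) at (6,0) {$z$};
\node[circle,draw] (r) at (3,1.4) {$r$};
\node[circle,draw] (q) at (3,-1.1) {$q$};
\node[circle,draw] (p) at (3,-2.7) {$p$};
\draw[->] (a) -- node[below left] {1} (p);
\draw[->] (a) -- node[above] {2} (z);
\draw[->] (a) -- node[above left] {3} (r);
\draw[->] (p) -- node[right] {6} (q);
\draw[->,dashed] (r) -- node[above right] {5} (z);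
\draw[->,dashed] (a) -- node[below] {7} (q);
\draw[->,dashed] (p) -- node[below right] {9} (z);
\draw[->,dashed] (q) -- node[below] {11} (z);
\end{tikzpicture}
\caption{The eight rotations of a move, labeled by step number, which carry the unit mass $\sum u_x^2$ from $a$ to $z$ using each pair at most once. A solid arrow (spread) gives less than half of the mass of the tail to an empty head; a dashed arrow (merge) empties the tail into a heavier head.}
\label{fig:move}
\end{figure}

\subsection*{A move}
Figure~\ref{fig:move} shows the transport. The index $a$ sheds mass three times, until it is lighter than $q$, which is fed through $p$ so that the pair $(a,q)$ is still unused. We compute the move for general angles, because Section~\ref{sec:nondeg} varies them. Let $\theta_1,\theta_2,\theta_3,\theta_4\in(0,\frac\pi4)$ be the angles of steps 1, 2, 3, 6, and put $S_i=\sin^2\theta_i$, $C_i=\cos2\theta_i=1-2S_i$. Define the masses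
\[
\begin{array}{lll}
\mu_1=(1-S_1)S_2,& m_r=(1-S_1)(1-S_2)S_3,& m_a=(1-S_1)(1-S_2)(1-S_3),\\[2pt]
m_p=S_1(1-S_4),& m_q=S_1S_4,& m=m_a+m_q,\\[2pt]
\mu_2=\mu_1+m_r,& \mu_3=\mu_2+m_p=1-m,&
\end{array}
\]
and for $G>0$ the gains $g_1=G/C_1$, $g_2=g_1/C_2$, $g_3=g_2/C_3$. The numbers $\mu_1,\mu_2,\mu_3$ will be the masses at $z$ at the three flushes.

\begin{proposition}[move]\label{prop:move}
At the start of move $l$ let the state be ready at $a$ with $E_{aa}=G>0$, let $b^{f_i}=\beta_iu$ and $F_i=\beta_i^2/\varphi_{f_i}$. Let the charges of $p,z,r,q$ be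
\begin{equation}\label{eq:charges}
\begin{array}{ll}
2\zeta_p=-G\tan2\theta_1,& 2\zeta_z=-g_1\cos\theta_1\tan2\theta_2,\\[2pt]
2\zeta_r=-g_2\cos\theta_1\cos\theta_2\tan2\theta_3,& 2\zeta_q=g_1\sin\theta_1\tan2\theta_4,
\end{array}
\end{equation}
and assume
\begin{equation}\label{eq:ineq}
m_r<\mu_1,\qquad m_a<m_q,\qquad m_p<\mu_2,\qquad m<\mu_3 .
\end{equation}
Let $N_5,N_7,N_9,N_{11}$ be the quantities $N$ of Lemma~\ref{lem:merge} at these steps. Each formula below holds if the preceding $N$'s vanish:
\begin{equation}\label{eq:four}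
\begin{array}{ll}
N_5=u_ru_z\,(\mu_2g_3S_3-F_1m_r),& N_7=\frac12m\,u_au_q\,(g_1/C_4-g_3),\\[3pt]
N_9=-m_pu_pu_z\,(F_1\mu_1^2/\mu_2^2+F_2),& N_{11}=-u_qu_z\,(g_3+F_3m).
\end{array}
\end{equation}
If all four vanish, then all steps are regular, steps 1, 2, 3, 6 are spreads with angles $\theta_1,\dots,\theta_4$, steps 5, 7, 9, 11 are exact merges, $F_1>0$, $F_2<0$, $F_3<0$, and at the end:
\begin{itemize}
\item[(i)] $u=\mathbf e_z$ and $E_{zz}=\kappa G$ with $\kappa=\dfrac{1-m+m^2}{m\,C_1C_2C_3}>1$;
\item[(ii)] $b^{f_i}=\beta_i(u-d_i)$ with $(d_i)_z=\mu_i$; $d_1,d_2,d_3$ are supported on $\{z,r,p,q\}$, $\{z,p,q\}$, $\{z,q\}$; and $(d_1)_r,(d_2)_p,(d_3)_q$ are nonzero;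
\item[(iii)] $\tau_{f_i}$ has increased by $\beta_i\mu_i/\varphi_{f_i}$; the other $\tau_f$ are unchanged, and the other $b^f$ are the same multiples of $u$ as at the start.
\end{itemize}
\end{proposition}

\begin{proof}
Table~\ref{tab:move} accompanies the computation. Each of $p,z,r,q$ stays clean with its charge until it is first used.

\emph{Steps 1--3.} By Lemma~\ref{lem:spread} and \eqref{eq:charges} these are spreads from $a$ with angles $\theta_1,\theta_2,\theta_3$; before them $(u_a,G_a)$ is $(1,G)$, $(\cos\theta_1,g_1)$, $(\cos\theta_1\cos\theta_2,g_2)$. Afterwards the masses at $p,z,r,a$ are $S_1,\mu_1,m_r,m_a$ and the gains are $-g_1,-g_2,-g_3,g_3$.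

\emph{Step 4.} By Lemma~\ref{lem:flush}, $G_z=-g_2-2F_1$ and $d_1=\sqrt{\mu_1}\,\mathbf e_z$.

\emph{Step 5} ($r$ into $z$). Here $|v|^2=\mu_2$, $\Phi=F_1\mu_1$, and $g_3-g_2=g_3(1-C_3)=2g_3S_3$. So \eqref{eq:N} gives $N_5/(u_ru_z)=\mu_2(g_3S_3-F_1)+F_1\mu_1=\mu_2g_3S_3-F_1m_r$. Let $N_5=0$. Then $F_1>0$ and $g_2=g_3-2F_1m_r/\mu_2$, so
\[
\widehat G_z=\frac{-m_rg_3-\mu_1(g_2+2F_1)}{\mu_2}=-g_3-\frac{2F_1\mu_1}{\mu_2}\Bigl(1-\frac{m_r}{\mu_2}\Bigr)=-g_3-2F_1\frac{\mu_1^2}{\mu_2^2}.
\]
Further $\widehat E_{rr}=F_1m_r\mu_1/\mu_2>0$ and $\widehat E_{zz}=\mu_2\widehat G_z+F_1\mu_1^2/\mu_2=-\mu_2g_3-F_1\mu_1^2/\mu_2<0$. Thus $\Delta\ne0$ and the merge is exact. Now $u_z^2=\mu_2$, $(d_1)_z=\mu_1/\sqrt{\mu_2}$, $(d_1)_r^2=m_r\mu_1/\mu_2$.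

\emph{Step 6.} The vector $d_1$ vanishes at $p,q$, and $(u_p,G_p)=(\sin\theta_1,-g_1)$. This is a spread with angle $\theta_4$; the masses at $p,q$ become $m_p,m_q$ and the gains $-g_1/C_4$, $g_1/C_4$.

\emph{Step 7} ($a$ into $q$). Here $|v|^2=m$ and $\Phi=0$, which gives $N_7$. If $N_7=0$, then $G_q=G_a=g_3$, $G_p=-g_3$, and $\Delta=g_3m\ne0$. After the merge $u_q^2=m$ and $G_q=g_3$.

\emph{Step 8.} Put $\Xi=F_1\mu_1^2/\mu_2^2+F_2$. Then $G_z=-g_3-2\Xi$ and $d_2=\sqrt{\mu_2}\,\mathbf e_z$.

\emph{Step 9} ($p$ into $z$). Here $|v|^2=\mu_3$ and $\Phi=F_1\mu_1^2/\mu_2+F_2\mu_2=\mu_2\Xi$, so $N_9/(u_pu_z)=-\mu_3\Xi+\mu_2\Xi=-m_p\Xi$. If $N_9=0$, then $\Xi=0$, $F_2<0$, $\Phi=0$, both gains are $-g_3$, and $\Delta=-g_3\mu_3\ne0$. After the merge $u_z^2=\mu_3$, $G_z=-g_3$, $(d_1)_z=\mu_1/\sqrt{\mu_3}$, $(d_2)_z=\mu_2/\sqrt{\mu_3}$, $(d_2)_p^2=m_p\mu_2/\mu_3$.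

\emph{Step 10.} $G_z=-g_3-2F_3$ and $d_3=\sqrt{\mu_3}\,\mathbf e_z$.

\emph{Step 11} ($q$ into $z$). Here $|v|^2=m+\mu_3=1$ and $\Phi=\mu_2^2\,\Xi/\mu_3+F_3\mu_3=F_3\mu_3$, so $N_{11}/(u_qu_z)=-g_3-F_3+F_3\mu_3=-g_3-F_3m$. If $N_{11}=0$, then $F_3=-g_3/m<0$, $\widehat E_{qq}=F_3m\mu_3<0$, and
\[
\widehat E_{zz}=mg_3-\mu_3(g_3+2F_3)+F_3\mu_3^2=\frac{g_3}m\bigl(m^2-m\mu_3+2\mu_3-\mu_3^2\bigr)=g_3\,\frac{1-m+m^2}m>0,
\]
using $\mu_3=1-m$. So $\Delta\ne0$, and after the merge $(d_i)_z=\mu_i$ and $(d_3)_q^2=m\mu_3$. Finally $\kappa>1$ because $1-m+m^2-m=(1-m)^2\geq0$ and $0<C_i<1$.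

The inequalities \eqref{eq:ineq} are the hypothesis $u_x<u_y$ of the four merges. The supports in (ii) follow since $d_i$ starts at $z$ and spreads only through the later merges into $z$; the components $(d_1)_r$, $(d_2)_p$ are not rotated again. Part (iii) follows from Lemma~\ref{lem:flush}.
\end{proof}

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccc}
after step & $a$ & $p$ & $q$ & $r$ & $z$\\ \hline
(start) & $1;\,G$ & & & & \\
3 & $m_a;\,g_3$ & $S_1;\,-g_1$ & & $m_r;\,-g_3$ & $\mu_1;\,-g_2$\\
4 & $m_a;\,g_3$ & $S_1;\,-g_1$ & & $m_r;\,-g_3$ & $\mu_1;\,-g_2-2F_1$\\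
5 & $m_a;\,g_3$ & $S_1;\,-g_1$ & & & $\mu_2;\,-g_3+2F_2$\\
6 & $m_a;\,g_3$ & $m_p;\,-g_3$ & $m_q;\,g_3$ & & $\mu_2;\,-g_3+2F_2$\\
7 & & $m_p;\,-g_3$ & $m;\,g_3$ & & $\mu_2;\,-g_3+2F_2$\\
8 & & $m_p;\,-g_3$ & $m;\,g_3$ & & $\mu_2;\,-g_3$\\
9 & & & $m;\,g_3$ & & $\mu_3;\,-g_3$\\
10 & & & $m;\,g_3$ & & $\mu_3;\,-g_3-2F_3$\\
11 & & & & & $1$
\end{tabular}
\caption{Mass $u_x^2$ and gain $G_x$ during a move whose four merges are exact. A blank means mass zero.}
\label{tab:move}
\end{table}

\subsection*{A cleanup}
The $42$ pairs of $\mathcal G$ that no move uses must do nothing, and they must be regular, since we want analytic dependence on the state. Two clean indices have $E_{xx}=E_{jj}=0$, which is not regular. So these pairs are visited while each of $r,p,q$ still carries one component of $b$, which makes its diagonal entry nonzero, and a different $f$ for each, which makes the pivots zero. This is the purpose of flushing in two stages (c1) and (c3).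

\begin{lemma}[cleanup]\label{lem:cleanup}
In the situation at the end of Proposition~\ref{prop:move}, all steps of cleanup $l$ are regular, all angles in \textup{(c2)} are $0$, and $R_x=0$ for $x=r,p,q,a$. After the cleanup the state is ready at $z$, with $E_{zz}=\kappa G$ and $b^{f_i}=\beta_i(1-\mu_i)u$; the other $b^f$ and all $\tau_f$ are as before the cleanup. The charge of $x\in\{r,p,q,a\}$ is $\zeta_x^\circ-\rho_x/\gamma$, where $\zeta^\circ_x$ does not depend on $\rho$ or on the charges of the indices outside $\{a,z,p,q,r\}$, and those indices keep the charges they had before the move.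
\end{lemma}

\begin{proof}
All indices outside $\{z,p,q,r\}$ are clean, and $u_r=u_p=u_q=0$. By (ii), after (c1) the only nonzero components of the $b^f$ on $\{r,p,q\}$ are $b^{f_1}_r,b^{f_2}_p,b^{f_3}_q$. By \eqref{eq:I},
\[
E_{rp}=E_{rq}=0,\qquad E_{rr}=F_1(d_1)_r^2>0,\qquad E_{pp}=F_2(d_2)_p^2<0,\qquad E_{qq}=F_3(d_3)_q^2<0 .
\]
So $(r,p)$ and $(r,q)$ are regular with pivot $0$. In the other pairs $(x,j)$ of (c2), $j$ is clean, so $E_{jj}=0\ne E_{xx}$ and $E_{xj}=\zeta_ju_x=0$, whatever the charge of $j$. After (c3) the indices $r,p,q,a$ are clean. The flushes in (c1), (c3) act on indices $x\ne z$ with $u_x=0$, so they change neither $\tau$ nor $E_{zz}$ nor $b^f_z$. In (c4), $R_x=u_x=0$, and Lemma~\ref{lem:inv} gives the charges. By (L1), (L2), the entries of $E$ on $\{a,z,p,q,r\}$ before (c4) do not depend on the other rows of $E$.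
\end{proof}

\subsection*{Closing the sweep}
We now fix the parameters. In move $l$ take
\[
S_1=\sigma_l,\qquad S_2=S_3=\tfrac25,\qquad S_4=\tfrac{12}{25},\qquad (\sigma_1,\sigma_2,\sigma_3)=(0.44,\ 0.45,\ 0.46).
\]
Then $C_2=C_3=\frac15$ and $C_4=\frac1{25}=C_2C_3$, so $N_7=0$. With $\sigma=\sigma_l$,
\[
\begin{array}{llll}
\mu_1=\frac{10}{25}(1-\sigma),& m_r=\frac6{25}(1-\sigma),& m_a=\frac9{25}(1-\sigma),& \mu_2=\frac{16}{25}(1-\sigma),\\[3pt]
m_p=\frac{13}{25}\sigma,& m_q=\frac{12}{25}\sigma,& m=\frac{9+3\sigma}{25},& \mu_3=\frac{16-3\sigma}{25}.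
\end{array}
\]
The inequalities \eqref{eq:ineq} read $6<10$, $\sigma>\frac37$, $\sigma<\frac{16}{29}$, $\sigma<\frac76$, and $\theta_1<\frac\pi4$ means $\sigma<\frac12$; all hold. The other three $N$'s vanish for
\begin{equation}\label{eq:F}
F_1=\frac{\mu_2g_3S_3}{m_r}=\frac{16}{15}\,g_3,\qquad F_2=-F_1\frac{\mu_1^2}{\mu_2^2}=-\frac5{12}\,g_3,\qquad F_3=-\frac{g_3}m .
\end{equation}
Let $\kappa_l$ be the factor $\kappa$ of move $l$; it depends on $\sigma_l$ only.

Two things remain to be restored at the end of a sweep. First, each move multiplies the diagonal entry at the loaded index by $\kappa_l>1$; step 0 brings it back to $1$. Put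
\[
G^{(1)}=1,\quad G^{(2)}=\kappa_1,\quad G^{(3)}=\kappa_1\kappa_2,\quad G^*=\kappa_1\kappa_2\kappa_3/\lambda^2>1,\quad F_{f_0}=G^*-1>0,
\]
and let $F_{f_i^{(l)}}$ be given by \eqref{eq:F} with $G=G^{(l)}$, $\sigma=\sigma_l$. Second, a flush removes the fraction $\mu$ of $b^f$ and stores it in $\tau_f$; the refill must return just enough to leave the factor $\lambda$. Put $\mu(f_0)=1$ and $\mu(f^{(l)}_i)=\mu_i$ with $\sigma=\sigma_l$. Take $\gamma^*=1$ and let $\varphi^*_f$ be a root of
\begin{equation}\label{eq:phi}
\varphi(\varphi-1)=\frac{\mu(f)}{\mu(f)-\frac1{10}},\qquad\text{equivalently}\qquad 1-\mu(f)+\frac{\mu(f)}{\varphi(\varphi-1)}=\lambda .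
\end{equation}
The values of $\mu(f)$ are
\[
\begin{array}{ll}
f_0,\ f_1^{(l)}:& 1,\ 0.224,\ 0.220,\ 0.216;\\[2pt]
f_2^{(l)},\ f_3^{(l)}:& 0.3584,\ 0.352,\ 0.3456,\ 0.5872,\ 0.586,\ 0.5848 .
\end{array}
\]
All exceed $\frac1{10}=1-\lambda$, so the first equation in \eqref{eq:phi} has a positive right side and has one root greater than $1$ and one negative root. Take the root greater than $1$ in the first row and the negative root in the second; then $\varphi_f^*$ has the sign of $F_f$. The function $\mu/(\mu-\frac1{10})$ is strictly decreasing and the values in each row are distinct, so $0$, $1$ and the ten $\varphi^*_f$ are pairwise distinct. (This is the only reason for using three different $\sigma_l$.) Let $\beta_f>0$ with $\beta_f^2/\varphi_f^*=F_f$.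

For $x\in\{p_l,q_l,r_l,a_{l+1}\}$ let $\zeta^*_x$ be the charge \eqref{eq:charges} required in move $l$, with $G=G^{(l)}$. Let $X^*$ be the state with $u=\mathbf e_{a_1}$, $\gamma=1$, $\varphi=\varphi^*$, $b^f=\beta_fu$, $\tau=0$, $\omega=0$, and $E$ given by \eqref{eq:ready} with $a=a_1$, $G=G^*$, $\zeta_x=\zeta^*_x$. It is ready at $a_1$.

\begin{proposition}\label{prop:base}
There is $\rho^*\in\mathbb R^{\mathcal G}$ such that all steps of the formal sweep at $(X^*,\rho^*,0)$ are regular and
\[
\Psi(X^*,\rho^*,0)=X^*,\qquad R(X^*,\rho^*,0)=0 .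
\]
Moreover, for $\delta\in\mathbb R^{\mathcal G}$ with $\delta_{a_1}=0$ we have $R(X^*,\rho^*+\delta,0)=0$, and $\Psi(X^*,\rho^*+\delta,0)$ differs from $X^*$ only in that $E_{xa_1}=\zeta^*_x-\lambda^{-2}\delta_x$ for $x\ne a_1$.
\end{proposition}

\begin{proof}
Step 0 gives $E_{a_1a_1}=G^*-F_{f_0}=1$, $b^{f_0}=0$, $\tau_{f_0}=\beta_{f_0}/\varphi^*_{f_0}$, and the state is still ready at $a_1$ with the same charges. Move $l$ uses the charges of $p_l,q_l,r_l,a_{l+1}$. The checks of these indices come after move $l$, with one exception: $a_1$ is checked in cleanup 1 and used in move 3. Choose $\rho^*_{a_1}$ so that this check gives $a_1$ the charge $\zeta^*_{a_1}$. Then, whatever the other $\rho_x$ are, Proposition~\ref{prop:move} and Lemma~\ref{lem:cleanup} apply for $l=1,2,3$ in turn: at the start of move $l$ the state is ready at $a_l$ with $E_{a_la_l}=G^{(l)}$, $b^{f}=\beta_fu$ for $f=f_i^{(l)}$, and the four charges are the required ones. In particular $R=0$. For $x\ne a_1$ choose $\rho_x^*$ so that the check gives $x$ the charge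 $\lambda^2\zeta^*_x$; with $\rho^*_x+\delta_x$ it gives $\lambda^2\zeta_x^*-\delta_x$, and $x$ keeps this charge to the end of the sweep.

After cleanup 3 the state is ready at $a_1$ with $E_{a_1a_1}=\lambda^2G^*$, $b^f=\beta_f(1-\mu(f))u$ and $\tau_f=\beta_f\mu(f)/\varphi_f^*$ for all $f$. By (L4) and \eqref{eq:phi} the refills give $b^f=\lambda\beta_fu$ and $\tau=0$, and (L5) gives $\omega=0$. The rescaling now yields the stated result.
\end{proof}

We call the sweep at $(X^*,\rho^*,0)$ the \emph{base orbit}. Since its $253$ steps are regular, $\Psi$, $R$, all intermediate states and all angles are analytic near $(X^*,\rho^*,0)$.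

\section{Nondegeneracy}\label{sec:nondeg}

For $\eta>0$ each sweep imposes the twelve conditions $R=\eta^2\rho$. At $\eta=0$ they say that the twelve merges are exact, four per move. The quantities that can be adjusted to meet them are the twelve charges that steer the spreads: eleven are entries of the state at the start of the sweep, and the twelfth is set by $\rho_{a_1}$ during the sweep. Accordingly write
\[
X=(W,\chi),\quad \chi=(E_{xa_1})_{x\in\mathcal G\setminus\{a_1\}}\in\mathbb R^{11},\qquad \rho=(\rho',\rho_1),\quad \rho_1=\rho_{a_1},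
\]
where $W$ collects all other components of $X$, and split $\Psi=(\Psi_W,\Psi_\chi)$. The \emph{base point} is $(X^*,\rho^*,0)$.

\begin{proposition}\label{prop:nondeg}
At the base point,
\begin{itemize}
\item[(a)] $\partial_{\rho'}R=0$, $\ \partial_{\rho'}\Psi_W=0$, $\ \partial_{\rho'}\Psi_\chi=-\lambda^{-2}I$;
\item[(b)] the $12\times12$ matrix $\partial_{(\chi,\rho_1)}R$ is invertible.
\end{itemize}
\end{proposition}

Part (a) is the last statement of Proposition~\ref{prop:base}. For (b) we must differentiate the whole sweep. To reuse the formulas of Section~\ref{sec:base} we compute with first order Taylor polynomials. Let $\mathbb D=\mathbb R[t]/(t^2)$, with elements $w+t\dot w$; call $w$ the \emph{real part}, and call the element \emph{constant} if $\dot w=0$. An element with nonzero real part is invertible, and the product of two elements of $t\mathbb R$ is zero. A function $\phi$ analytic near $w\in\mathbb R^k$ is extended by $\phi(w+t\dot w)=\phi(w)+t\,D\phi(w)\dot w$. This extension agrees with the ring operations and, by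 the chain rule, with composition; an identity between analytic functions that holds near $w$ holds at all points of $\mathbb D^k$ with real part $w$.

The limit rules thus act on $\mathbb D$-valued states whose real part lies on the base orbit, and the real part follows the base orbit. Lemmas~\ref{lem:inv}, \ref{lem:spread}, \ref{lem:merge}(iii), \ref{lem:flush}, \ref{lem:cleanup} and Proposition~\ref{prop:move} hold for such states, with inequalities referring to real parts: their proofs use ring operations, division by quantities that are nonzero on the base orbit, square roots of positive quantities, trigonometric identities, formula \eqref{eq:angle}, and Lemma~\ref{lem:merge}(i). The last is replaced as follows. At a merge the real part of $N$ is $0$, so the identities of Lemma~\ref{lem:merge}(ii) give $\alpha=N/(|v|^2\Delta)$ and $\widehat u_x=N/(|v|\Delta)$ in $\mathbb D$. Hence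
\begin{equation}\label{eq:K}
\widehat u_x=0\iff N=0\qquad\text{in }\mathbb D,
\end{equation}
and in this case $\alpha=0$, so the angle is $\theta_0$ in $\mathbb D$.

\begin{proof}[Proof of Proposition~\ref{prop:nondeg}(b)]
Let $v=(v_x)_{x\in\mathcal G}$ be in the kernel, where $v_x$ is the variation of $E_{xa_1}$ for $x\ne a_1$ and $v_{a_1}$ is the variation of $\rho_1$. Run the limit sweep over $\mathbb D$ from $W^*$, $\rho'^*$, $(\chi^*,\rho_1^*)+tv$. Then $R=0$ in $\mathbb D$. All equalities below are in $\mathbb D$.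

\emph{All merges are exact.} Let $x\in\{r,a,p,q\}$ in move $l$. Between its merge and its check, $x$ occurs only in flushes, which fix $u$, and in rotations of (c2); the other checks do not change $u_x$. In a rotation of (c2) the angle and both components of $u$ have real part $0$, so $c=1$, $s\in t\mathbb R$, and the products of $s$ with these components vanish. So $u_x$ does not change, $R_x$ is the value of $u_x$ right after the merge, and $N=0$ at the merge by \eqref{eq:K}.

\emph{Induction hypothesis $\mathcal H_l$.} At the start of move $l$ the state is ready at $a_l$; the quantities $\gamma,\varphi,b,E_{a_la_l}$ are constant; $\dot\zeta_x=v_x$ for every $x\ne a_1$ that is spread into in a move $l'\ge l$; and $\dot\zeta_{a_1}=-v_{a_1}$ if $l\geq2$. The hypothesis $\mathcal H_1$ holds because step 0 does not see the charges.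

\emph{Move $l$ under $\mathcal H_l$.} Now $G$ and the $F_i$ are constant. The angles $\theta_1,\dots,\theta_4\in\mathbb D$ are determined successively by the charges through \eqref{eq:charges}. Proposition~\ref{prop:move} and $N_5=N_7=N_9=N_{11}=0$ give
\[
\mu_2g_3S_3=F_1m_r,\qquad C_4=C_2C_3,\qquad \mu_1^2/\mu_2^2=-F_2/F_1,\qquad g_3/m=-F_3 .
\]
We take the coefficients of $t$; undotted letters denote base values. By the third equation $\mu_1/\mu_2$ is constant, hence so are $m_r/\mu_2=1-\mu_1/\mu_2$ and $\mu_1/m_r=\frac{S_2}{(1-S_2)S_3}=\frac53$. From $\frac{S_2}{1-S_2}=\frac53S_3$ in $\mathbb D$ we get $\dot S_2=\frac53(1-S_2)^2\dot S_3=\frac35\dot S_3$. By the first equation $g_3S_3$ is constant, so with $g_3=G/(C_1C_2C_3)$ and $\dot C_i=-2\dot S_i$,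
\[
\frac{\dot g_3}{g_3}=\frac{2\dot S_1}{1-2\sigma}+10(\dot S_2+\dot S_3)=\frac{2\dot S_1}{1-2\sigma}+16\dot S_3=-\frac{\dot S_3}{S_3}=-\frac52\dot S_3 .
\]
Hence $\dot S_1=-\frac{37}4(1-2\sigma)\dot S_3$. The second equation gives $-2\dot S_4=-\frac25(\dot S_2+\dot S_3)$, that is, $\dot S_4=\frac8{25}\dot S_3$. The coefficient of $t$ in $(1-S_2)(1-S_3)$ is $-\frac35(\dot S_2+\dot S_3)=-\frac{24}{25}\dot S_3$. So for $m=S_1S_4+(1-S_1)(1-S_2)(1-S_3)$,
\[
\dot m=\Bigl(\frac{12}{25}-\frac9{25}\Bigr)\dot S_1+\frac8{25}\sigma\dot S_3-\frac{24}{25}(1-\sigma)\dot S_3=(3.5\,\sigma-2.07)\,\dot S_3 .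
\]
The fourth equation gives $\dot m=m\,\dot g_3/g_3=-\frac52(0.36+0.12\sigma)\dot S_3=-(0.9+0.3\sigma)\dot S_3$. Subtracting,
\[
(3.8\,\sigma-1.17)\,\dot S_3=0 .
\]
Since $\sigma\ge0.44$, the factor is positive, and $\dot S_1=\dot S_2=\dot S_3=\dot S_4=0$. As $\dot S_i=\sin2\theta_i\,\dot\theta_i$ with $\sin 2\theta_i\ne0$, the four angles are constant, and by \eqref{eq:charges} so are the charges of $p_l,q_l,r_l,a_{l+1}$.

\emph{From $\mathcal H_l$ to $\mathcal H_{l+1}$, $l=1,2$.} The masses, $\kappa$ and the $\beta$'s are constant, so by Lemma~\ref{lem:cleanup} the state after cleanup $l$ is ready at $a_{l+1}$ with constant $\gamma,\varphi,b,E_{zz}$, and the indices outside $\{a,z,p,q,r\}$ keep their charges. The entries of $E$ on $\{a,z,p,q,r\}$ were constant at the start of the move, so $\zeta^\circ_a$ is constant; for $l=1$ the check then gives $\dot\zeta_{a_1}=-v_{a_1}$. This is $\mathcal H_{l+1}$.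

Move 1 gives $v_x=0$ for $x=p_1,q_1,r_1,a_2$; move 2 for $x=p_2,q_2,r_2,a_3$; move 3 for $x=p_3,q_3,r_3,a_1$. So $v=0$.
\end{proof}

\section{The exact orbit}\label{sec:exact}

Let $\eta_k=\eta_0\lambda^k$. By Lemma~\ref{lem:true} we need sequences near $(X^*,\rho^*)$ with
\begin{equation}\label{eq:orbit}
X_{k+1}=\Psi(X_k,\rho_k,\eta_k),\qquad R(X_k,\rho_k,\eta_k)=\eta_k^2\rho_k\qquad(k\ge0).
\end{equation}
This is not a forward recursion. The conditions of sweep $k+1$ dictate the charges $\chi_{k+1}$, and these must be delivered by $\rho'_k$ in sweep $k$. We first eliminate $\rho$, which leaves a system in which the dependence on the future is of second order, and then solve for all $k$ at once.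

\subsection*{Elimination of the controls}
Fix a neighborhood $U$ of the base point and $\delta_0>0$ such that on $U$ all steps of the formal sweep are regular and all angles lie in $[-\frac\pi4+\delta_0,\frac\pi4-\delta_0]$. This is possible because the finitely many angles of the base orbit lie in the open interval $(-\frac\pi4,\frac\pi4)$ and depend continuously on $(X,\rho,\eta)$.

Consider the $11+12$ equations
\begin{equation}\label{eq:ift}
\Psi_\chi(W,\chi,\rho,\eta)-\chi^+=0,\qquad R(W,\chi,\rho,\eta)-\eta^2\rho=0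
\end{equation}
in the $11+12$ unknowns $\rho'$, $(\chi,\rho_1)$, with parameters $(W,\chi^+,\eta)$. They hold at the base point with $\chi^+=\chi^*$. By Proposition~\ref{prop:nondeg} the Jacobian matrix there is block triangular with diagonal blocks $-\lambda^{-2}I$ and $\partial_{(\chi,\rho_1)}R$. The implicit function theorem gives analytic functions $\chi=\Gamma(W,\chi^+,\eta)$ and $\rho=P(W,\chi^+,\eta)=(P',P_1)$ near $(W^*,\chi^*,0)$ that solve \eqref{eq:ift} and take the values $\chi^*,\rho^*$ at this point. Differentiating the second equation with respect to $\chi^+$ at the base point, where $\eta=0$ and $\partial_{\rho'}R=0$, gives $\partial_{(\chi,\rho_1)}R\cdot\partial_{\chi^+}(\Gamma,P_1)=0$. So $\partial_{\chi^+}\Gamma=0$ and $\partial_{\chi^+}P_1=0$. Put $H(W,\chi^+,\eta)=\Psi_W(W,\Gamma,P,\eta)$. Then $H(W^*,\chi^*,0)=W^*$, and by the chain rule and $\partial_{\rho'}\Psi_W=0$ also $\partial_{\chi^+}H=0$ at this point. If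
\begin{equation}\label{eq:reduced}
W_{k+1}=H(W_k,\chi_{k+1},\eta_k),\qquad \chi_k=\Gamma(W_k,\chi_{k+1},\eta_k)\qquad(k\ge0),
\end{equation}
then \eqref{eq:orbit} holds with $X_k=(W_k,\chi_k)$ and $\rho_k=P(W_k,\chi_{k+1},\eta_k)$.

\subsection*{The linear problem}
Let $T=\partial_WH$ and $K=\partial_W\Gamma$ at $(W^*,\chi^*,0)$. We know little about $T$, and it has the eigenvalue $1$, because $\gamma$ and $\varphi_f$ are conserved at $\eta=0$. The remedy is to work with sequences that decay at a rate between $\lambda$ and $1$: the perturbation $\eta_k$ decays at least that fast, and the neutral directions are then treated like expanding ones, by solving backward from $k=\infty$.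

Choose $\nu\in(\lambda,1)$ such that no eigenvalue of $T$ has modulus $\nu$, and for a sequence $w=(w_k)_{k\ge0}$ put $\|w\|=\sup_k\nu^{-k}|w_k|$. The sequences of finite norm form a Banach space. Split the space of the $W$'s into the $T$-invariant subspaces belonging to the eigenvalues of modulus less than $\nu$ and greater than $\nu$; let $T_-,T_+$ be the restrictions of $T$ and $w^-,w^+$ the components of a vector $w$. Recall that if the spectral radius of a matrix $M$ is less than $\varrho$, then $|M^i|\le L\varrho^i$ for all $i\geq0$. So there are $0<\nu_-<\nu<\nu_+$ and $L$ with $|T_-^i|\le L\nu_-^i$ and $|T_+^{-i}|\le L\nu_+^{-i}$. For a sequence $\phi=(\phi_j)$ define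
\[
(\mathcal S\phi)^-_k=\sum_{0\le j<k}T_-^{\,k-1-j}\phi^-_j,\qquad (\mathcal S\phi)^+_k=-\sum_{j\ge k}T_+^{\,k-1-j}\phi^+_j .
\]
The operator $\mathcal S$ is bounded, since
\[
\sum_{0\le j<k}\nu_-^{\,k-1-j}\nu^j\le\frac{\nu^k}{\nu-\nu_-},\qquad \sum_{j\ge k}\nu_+^{\,k-1-j}\nu^j=\frac{\nu^k}{\nu_+-\nu}.
\]
Applying $T$ to the two sums and separating the term $j=k$ shows that $w=\mathcal S\phi$ satisfies $w_{k+1}=Tw_k+\phi_k$.

\subsection*{The contraction}
Put
\begin{align*}
\phi(w,\xi,\eta)&=H(W^*+w,\chi^*+\xi,\eta)-W^*-Tw,\\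
\psi(w,\xi,\eta)&=\Gamma(W^*+w,\chi^*+\xi,\eta)-\chi^*-Kw .
\end{align*}
Both functions vanish at $(0,0,0)$ together with their derivatives in $(w,\xi)$; for $\xi$ this is $\partial_{\chi^+}H=0$, $\partial_{\chi^+}\Gamma=0$. Hence on $|w|,|\xi|\le\delta$, $0\le\eta\le\bar\eta$ they are Lipschitz in $(w,\xi)$, for the norm $|w|+|\xi|$, with a constant $\ell(\delta,\bar\eta)$ that tends to $0$ as $\delta,\bar\eta\to0$; and $|\phi(0,0,\eta)|,|\psi(0,0,\eta)|\le C_0\eta$ for small $\eta\ge0$.

Let $\mathcal B$ be the closed ball $\|w\|+\|\xi\|\le\delta$ of pairs of sequences and let $0<\eta_0\le\bar\eta$. For $(w,\xi)\in\mathcal B$ put $\phi_k=\phi(w_k,\xi_{k+1},\eta_k)$, $\psi_k=\psi(w_k,\xi_{k+1},\eta_k)$, and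
\[
\tilde w=\mathcal S\bigl((\phi_k)_k\bigr),\qquad \tilde\xi_k=K\tilde w_k+\psi_k .
\]
Here $|w_k|,|\xi_{k+1}|\le\delta$, and the shift does not increase the norm: $\nu^{-k}|\xi_{k+1}|\le\nu\|\xi\|$. So $(\phi_k)$ and $(\psi_k)$ depend on $(w,\xi)$ with Lipschitz constant $\ell$ in the norms $\|\cdot\|$. At $(w,\xi)=0$ their norms are at most $\sup_kC_0\eta_0(\lambda/\nu)^k=C_0\eta_0$; this is where $\lambda<\nu$ is used. With $L'=(1+|K|)\|\mathcal S\|+1$, the map $(w,\xi)\mapsto(\tilde w,\tilde\xi)$ has Lipschitz constant at most $L'\ell$ and sends $0$ to a point of norm at most $L'C_0\eta_0$. Choose $\delta,\bar\eta$ so small that $L'\ell\le\frac12$ and that $(W^*+w,\chi^*+\xi',P(W^*+w,\chi^*+\xi,\eta),\eta)\in U$ whenever $|w|,|\xi|,|\xi'|\le\delta$, $0\le\eta\le\bar\eta$. Then choose $\eta_0\in(0,\bar\eta]$ with $L'C_0\eta_0\le\delta/2$. The map is a contraction of $\mathcal B$ into itself. Its fixed point satisfies $w_{k+1}=Tw_k+\phi_k$ and $\xi_k=Kw_k+\psi_k$, which is \eqref{eq:reduced} for $W_k=W^*+w_k$, $\chi_k=\chi^*+\xi_k$.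 We have obtained a solution of \eqref{eq:orbit} with $(X_k,\rho_k,\eta_k)\in U$ for all $k$, and $X_k\to X^*$ because $|w_k|,|\xi_k|\le\delta\nu^k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=23$. Number the indices $1,\dots,23$ in any way, take the ordering of Section~\ref{sec:base}, and let $A=\mathbb A(X_0,\eta_0)$. By Lemma~\ref{lem:true}, \eqref{eq:orbit} and induction, $A_{253k}=\mathbb A(X_k,\eta_k)$ for all $k$, and all angles lie in the symmetric interval $[-\frac\pi4+\delta_0,\frac\pi4-\delta_0]$.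

The $(a_1,e)$ entry of $A_{253k}$ is the component $u_{a_1}$ of $X_k$, which tends to $1$. Since $\operatorname{off}$ is nonincreasing by \eqref{eq:off}, $\operatorname{off}(A_k)\ge\lim_j\operatorname{off}(A_{253j})\ge\sqrt2\ge1$ for all $k$. Each sweep contains the step $(a_1,e)$, after which the $(a_1,e)$ entry is $0$. So this entry has both $0$ and $1$ as limit points, and $(A_k)$ has no limit.

For $n>23$ start from $A\oplus D$ with $D$ diagonal of order $n-23$, and append the pairs that involve a new index to the end of the ordering. By \eqref{eq:rows} the steps on old pairs keep the block form and fix $D$. So the pivots of the appended pairs are always $0$, their angles are $0$, and the leading block evolves as for $n=23$.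
\end{proof}

\begin{thebibliography}{1}
\bibitem{papad} \emph{Parallel Solution Of} (as printed: PARALLEL SOLUTION OF),
\texttt{https://github.com/theochem/procrustes/files/6058939/papad93.pdf}
\end{thebibliography}
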